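
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Illuminating $n$ disjoint triangles can take more than $n+c$ lights}


\begin{abstract}
A family of pairwise disjoint closed triangles in the plane is illuminated by a set of point lights if every boundary point of every triangle is joined to some light by a segment that misses the interiors of all triangles. We disprove the conjecture that $n+c$ lights, for some constant $c$, suffice for every family of $n$ triangles: for every $m\ge1$ there is a family of $13m+2$ triangles that cannot be illuminated by fewer than $14m$ lights. Consequently no bound of the form $\alpha n+c$ with $\alpha<14/13$ holds for all $n$. The lower bound is first proved for triangles that touch, where it reduces to counting the lights forced into bounded pockets between the triangles, and is then transferred to disjoint triangles by compactness.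
\end{abstract}

\section{Introduction}

\subsection*{The question}

Let $F$ be a finite family of pairwise disjoint closed triangles in the plane. A \emph{point light} is a point $\ell$ of the plane that is not interior to a member of $F$. It \emph{illuminates} a boundary point $p$ of a member if the closed segment $\ell p$ misses the interior of every member; the segment may run along a side or graze a vertex. A set of lights illuminates $F$ if every boundary point of every member is illuminated by at least one of the lights. Let $f(n)$ be the least number such that every family of $n$ pairwise disjoint triangles can be illuminated with $f(n)$ lights.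

A light at a vertex of a triangle illuminates, by looking along them, the two sides that meet there. Lights at two vertices therefore illuminate a whole triangle, and $f(n)\le 2n$. For $n=1$ this is exact: a light that illuminates a point in the relative interior of a side must lie in the closed outer half-plane of that side, and no point lies in all three outer half-planes. So $f(1)=2$. For many triangles one hopes to share lights. It is known that $\lfloor (4n+4)/3\rfloor$ lights always suffice, and that for families of $n$ disjoint \emph{homothetic} triangles $n+1$ lights suffice while some such families require $n$. The following conjecture, whose source is \cite{source}, says that in general the count is at most one light per triangle plus a bounded correction.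

\begin{quote}
\textbf{Conjecture.} There is a constant $c$ such that $n+c$ point lights suffice to illuminate any family of $n$ pairwise disjoint triangles.
\end{quote}

We show that the conjecture is false.

\begin{theorem}\label{thm:main}
For every $m\ge1$ there is a family of $13m+2$ pairwise disjoint closed triangles that cannot be illuminated by fewer than $14m$ point lights. In particular, no constant $c$ as in the conjecture exists.
\end{theorem}

The second sentence follows from the first by taking $m>c+2$, so that $14m>(13m+2)+c$.

\begin{theorem}\label{thm:strong}
For all $n\ge2$ we have $f(n)\ge 14\lfloor (n-2)/13\rfloor$. Hence no bound $f(n)\le\alpha n+c$ with $\alpha<14/13$ holds for all $n$.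
\end{theorem}

Together with the known upper bound,
\[
\frac{14}{13}\le\liminf_{n\to\infty}\frac{f(n)}n\le\limsup_{n\to\infty}\frac{f(n)}n\le\frac43 .
\]
We do not claim that $14/13$ is sharp.

\subsection*{The plan}

Suppose a triangle $S$ is trapped in a small triangular pocket whose walls are sides of three other triangles that touch at the corners of the pocket. A light outside the pocket can look in only through the three corners, which are pinholes, and through each pinhole it sees at most one point of each side of $S$. So all but finitely many points of each side of $S$ must be lit from within the closed pocket, and by the argument that gives $f(1)=2$ this takes \emph{two} lights for one triangle. By itself this gains nothing: four triangles are used, and the three that enclose the pocket need not force any further light. The work is to make each of these three pay for itself elsewhere.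

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.95,yscale=0.72]
\fill[gray!35] (-5.5,-0.8) rectangle (5.5,0);
\fill[gray!35] (-5.5,8) rectangle (5.5,8.8);
\draw (-5.5,0)--(5.5,0);
\draw (-5.5,8)--(5.5,8);
\filldraw[fill=gray!20] (-4,0)--(-3.2,0.1)--(2,3)--cycle;
\filldraw[fill=gray!20] (3.5,0)--(3.8,0.5)--(1,5)--cycle;
\filldraw[fill=gray!20] (2,8)--(1.5,7.5)--(0,2)--cycle;
\filldraw[fill=gray!55] (1.5,3.1667)--(1,4.1667)--(0.5,2.6667)--cycle;
\node at (1,3.3) {\small $S$};
\draw[dashed] (-4,0) circle (0.75);
\draw[dashed] (3.5,0) circle (0.75);
\draw[dashed] (2,8) circle (0.75);
\node[below] at (-4,0) {\small $b_1$};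
\node[below] at (3.5,0) {\small $b_2$};
\node[above] at (2,8) {\small $b_3$};
\node[right] at (2.05,2.9) {\small $\alpha$};
\node[above right] at (0.95,4.95) {\small $\beta$};
\node[left] at (0,2.1) {\small $\gamma$};
\node at (-1.9,1.6) {\small $P_1$};
\node at (3.35,2.1) {\small $P_2$};
\node at (0.45,5.9) {\small $P_3$};
\node at (0,-0.45) {\small bottom wall};
\node at (-1,8.4) {\small top wall};
\end{tikzpicture}
\caption{A cluster (schematic). Three long thin triangles $P_1,P_2,P_3$, rooted at $b_1,b_2,b_3$ on two large triangles called walls, enclose the triangular pocket $\alpha\beta\gamma$. A thirteenth triangle $S$ in the pocket forces two lights into the closed pocket. Each dashed circle hides three more triangles, which together with $P_i$ force four lights near $b_i$.}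
\label{fig:cluster}
\end{figure}

For this we build in Section~\ref{sec:gadget} a \emph{gadget} of four triangles standing on a wall. It forces four lights into a small region near the wall, and one of its triangles is a spike whose far end is free. Three spikes enclose a pocket (Figure~\ref{fig:cluster}). The resulting \emph{cluster} has $3\cdot4+1=13$ triangles and forces $3\cdot4+2=14$ lights. All clusters share the same two walls, which gives the count $13m+2$ against $14m$.

The pinholes exist only if triangles really touch. So we work with touching triangles, in the sense of Section~\ref{sec:weak}, and pull them apart at the end.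

\section{Touching triangles}\label{sec:weak}

A \emph{weak family} is a finite family of closed triangles, called \emph{members}, any two of which share at most one point. In particular the interiors of the members are pairwise disjoint. Moreover, no boundary point $z$ of a member $T$ lies in the interior of another member $T'$, for otherwise $T$ and $T'$ would share infinitely many points near $z$. A point that lies in at least two members is a \emph{contact}; there are finitely many contacts.

When disjoint triangles converge to touching ones, the lights may run off to infinity. A \emph{generalized light} is therefore a point $\ell\in\mathbb R^2$ or a direction $\ell\in S^1$. For a point $p$ we write $[p,\ell]$ for the closed segment from $p$ to $\ell$, respectively for the closed ray from $p$ in direction $\ell$. A generalized light $\ell$ \emph{sees} $p$ if $[p,\ell]$ misses the interior of every member. A set of generalized lights \emph{weakly illuminates} the family if every boundary point of every member is seen by at least one of them.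

\begin{lemma}\label{lem:limit}
Let $\mathcal F_0=\{T^1,\dots,T^n\}$ be a weak family, and let $\mathcal F_k=\{T^1_k,\dots,T^n_k\}$, $k\ge1$, be families of pairwise disjoint triangles such that the vertices of $T^i_k$ converge to those of $T^i$ for every $i$. If every $\mathcal F_k$ is illuminated by $N$ lights, then $\mathcal F_0$ is weakly illuminated by at most $N$ generalized lights.
\end{lemma}

\begin{proof}
The plane together with its circle of directions is compact; a sequence of points $q_k$ tends to a direction $\ell$ if $|q_k|\to\infty$ and $q_k/|q_k|\to\ell$. Passing to a subsequence, we may assume that the lights $\ell^1_k,\dots,\ell^N_k$ for $\mathcal F_k$ converge to generalized lights $\ell^1,\dots,\ell^N$. We claim that these weakly illuminate $\mathcal F_0$.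

Let $p\in\partial T^i$ and choose $p_k\in\partial T^i_k$ with $p_k\to p$. Some index $j$ is such that $\ell^j_k$ illuminates $p_k$ for infinitely many $k$. Suppose that $\ell^j$ does not see $p$, so that $[p,\ell^j]$ contains a point $z\in\operatorname{int}T^r$ for some $r$. A small disc about $z$ lies in $\operatorname{int}T^r_k$ for all large $k$. On the other hand $[p_k,\ell^j_k]$ contains points that converge to $z$. If $\ell^j$ is a point and $z=(1-s)p+s\ell^j$, take $(1-s)p_k+s\ell^j_k$. If $\ell^j$ is a direction and $z=p+s\ell^j$, take the point of $[p_k,\ell^j_k]$ at distance $s$ from $p_k$, which exists for large $k$. Hence $[p_k,\ell^j_k]$ meets $\operatorname{int}T^r_k$ for all large $k$, contradicting the choice of $j$.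
\end{proof}

So it suffices to find weak families that need many generalized lights. Two elementary facts will be used throughout.

\begin{itemize}
\item[(H)] \emph{If a generalized light $\ell\in\mathbb R^2$ sees a point $p$ in the relative interior of a side $\sigma$ of a member $T$, then $\ell$ lies in the closed outer half-plane of $\sigma$}, that is, not strictly on $T$'s side of the line of $\sigma$. Otherwise $[p,\ell]$ would enter $\operatorname{int}T$ immediately.
\item[(T)] \emph{No point lies in the closed outer half-planes of all three sides of a triangle.} Its three barycentric coordinates would be nonpositive, but they have sum $1$.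
\end{itemize}

\section{A trapped triangle needs two lights}\label{sec:pocket}

The next lemma is the source of the gain, and its proof shows the pinhole argument in its simplest form.

\begin{lemma}[Pocket]\label{lem:pocket}
Let $W$ be an open triangle with vertices $\alpha,\beta,\gamma$, and let $S$ be the image of $\overline W$ under the homothety with ratio $\frac12$ about its centroid. Suppose that $S$ is a member of a weak family, that no other member meets $W$, and that each edge of $W$ is contained in a side of a member. Then every finite set of generalized lights that weakly illuminates the family has at least two elements in $\overline W$.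
\end{lemma}

\begin{proof}
Let $\sigma$ be a side of $S$ and let $\ell\notin\overline W$ be a generalized light that sees a point $p\in\operatorname{relint}\sigma$. Since $p\in S\subset W$, the segment or ray $[p,\ell]$ leaves $\overline W$ at a point $z\in\partial W$ with $z\ne\ell$. Suppose $z$ lies in the relative interior of an edge of $W$. This edge is part of a side of a member $T$, and $T\ne S$. Since $T$ does not meet $W$, near $z$ the interior of $T$ is the open half-disc opposite to $W$. As $p$ is strictly on $W$'s side of the edge, $[p,\ell]$ crosses into $\operatorname{int}T$ at $z$, a contradiction. So $z$ is one of $\alpha,\beta,\gamma$.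

The vertices of $S$ have barycentric coordinates $\frac23,\frac16,\frac16$, in some order, with respect to $\alpha,\beta,\gamma$. So on the line of a side of $S$ one coordinate is constantly $\frac16$, and none of $\alpha,\beta,\gamma$ lies on this line, because their coordinates are $0$ and $1$. Hence the line through $z$ and $\ell$ (through $z$ in direction $\ell$, if $\ell$ is a direction) meets the line of $\sigma$ in at most one point, and $p$ is determined by $\sigma$, $\ell$ and $z$. Thus \emph{a generalized light outside $\overline W$ sees at most three points of $\operatorname{relint}\sigma$}.

Since there are finitely many lights and $\operatorname{relint}\sigma$ is infinite, for each of the three sides $\sigma$ some light in $\overline W$ sees a point of $\operatorname{relint}\sigma$. By (H) it lies in the closed outer half-plane of $\sigma$. By (T) a single light cannot do this for all three sides.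
\end{proof}

\section{Gaps and pinholes}\label{sec:gaps}

In the gadget the pockets between triangles are less tidy. They need not be convex, and the sides that must be lit may end at pinholes. We now extend the pinhole argument to this situation.

Two new things can happen. First, at a reflex corner of the pocket a line of sight may graze the vertex of a member and continue. This does no harm if the line of sight then stays in the closure of the pocket, and the definition of a gap ensures that it does. Second, a light on the line of $\sigma$, beyond an endpoint $z$ of $\sigma$, could look along $\sigma$ and see all of it at once. This does do harm, and condition $(*)$ below excludes it.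

\begin{definition}
Given a weak family, a \emph{gap} is the interior $G$ of a simple polygon such that
\begin{itemize}
\item[(i)] $G$ is disjoint from all members;
\item[(ii)] each edge of $G$ is contained in a side of a member;
\item[(iii)] each vertex of $G$ that is not a contact is a vertex of a member whose two sides there contain the two edges of $G$ there.
\end{itemize}
\end{definition}

\begin{lemma}\label{lem:disc}
Let $G$ be a gap and let $z\in\partial G$ not be a contact. Then $z$ lies in exactly one member $T$, and $\Delta\setminus\operatorname{int}T\subset\overline G$ for some disc $\Delta$ about $z$.
\end{lemma}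

\begin{proof}
By (ii), $z$ lies in a member, and in only one because it is not a contact. Let $\Delta$ be a small disc about $z$. If $z$ is in the relative interior of an edge, then by (ii) it is in the relative interior of a side of $T$, and $\Delta\cap G$ and $\Delta\cap\operatorname{int}T$ are open half-discs with the same diameter. If $z$ is a vertex of $G$, then by (iii) these sets are open sectors bounded by the same two radii. In both cases they are disjoint by (i), so they are complementary up to their common boundary.
\end{proof}

\begin{lemma}[Pinhole]\label{lem:pinhole}
Let $G$ be a gap and let $\sigma\subset\partial G$ be a side of a member with no contact in its relative interior. Suppose: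
\begin{itemize}
\item[$(*)$] every contact $z\in\partial G$ on the line of $\sigma$ is an endpoint of $\sigma$ and lies in the relative interior of a side $s$ of another member, where $\sigma$ is not contained in the line of $s$.
\end{itemize}
Then every generalized light $\ell\notin\overline G$ sees only finitely many points of $\operatorname{relint}\sigma$.
\end{lemma}

\begin{proof}
Let $\ell$ see $p\in\operatorname{relint}\sigma$. Since $\overline G$ is compact and $\ell\notin\overline G$, the longest initial piece of $[p,\ell]$ contained in $\overline G$ is a segment $[p,z]$ (possibly $z=p$) with $z\neq\ell$. As $G$ is open, $z\in\partial G$. If $z$ were not a contact, then Lemma~\ref{lem:disc} would provide a member $T$ and a disc $\Delta$ about $z$ with $\Delta\setminus\operatorname{int}T\subset\overline G$. Since $[p,\ell]$ avoids $\operatorname{int}T$, it would continue inside $\overline G$ beyond $z$, a contradiction. So $z$ is a contact, and $z\ne p$.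

\emph{Case 1: $z$ is not on the line of $\sigma$.} The line through $z$ and $\ell$ (through $z$ in direction $\ell$, if $\ell$ is a direction) then differs from the line of $\sigma$, and $p$ is their only common point. This accounts for at most one point $p$ for each contact $z\in\partial G$.

\emph{Case 2: $z$ is on the line of $\sigma$.} By $(*)$, $z$ is an endpoint of $\sigma$ and lies in the relative interior of a side $s$ of another member $T'$, and $\sigma\setminus\{z\}$ lies strictly on one side of the line of $s$. Near $z$, $\operatorname{int}T'$ is an open half-disc bounded by $s$. Since boundary points of members are not interior to other members, $\sigma$ does not meet $\operatorname{int}T'$. So $\sigma\setminus\{z\}$ is on the side away from $T'$, and the prolongation of $\sigma$ beyond $z$ enters $\operatorname{int}T'$ at once. But $[p,\ell]$ contains an initial piece of this prolongation, because $z\ne\ell$. So this case does not occur.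
\end{proof}

In Case 2 it matters that $z$ is in the relative interior of a side of $T'$. If $z$ were a vertex of $T'$, the prolongation of $\sigma$ might slip past $T'$, and a light on it could see all of $\sigma$.

\begin{corollary}\label{cor:pinhole}
In the situation of Lemma~\ref{lem:pinhole}, let $L$ be a finite weakly illuminating set of generalized lights, and let $A\subset\operatorname{relint}\sigma$ be infinite. Then some light in $L\cap\overline G$ sees infinitely many points of $A$.
\end{corollary}

\begin{proof}
Since $L$ is finite, some light sees infinitely many points of $A$. By Lemma~\ref{lem:pinhole} it lies in $\overline G$.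
\end{proof}

We are free to choose $A$. Taking a sequence that converges to an endpoint of $\sigma$ will exclude particular lights in $\overline G$.

\section{The gadget: four triangles, four lights}\label{sec:gadget}

\subsection{How four lights are forced}\label{sub:idea}

Figure~\ref{fig:gadget} shows the gadget. On a wall stand a triangle $V$ on its vertex $t$, a spike $P$ leaning against $V$ from the left, and a triangle $B$ leaning against $V$ from the right and, above $V$, against $P$. A small triangle $D$ is wedged between $P$ and $B$ above $V$. Four gaps $Q,C,M,N$ arise.

Corollary~\ref{cor:pinhole} turns sides on these gaps into demands: some light must lie in the closed gap, in a certain part of it. Five of the demands belong to $Q$, $C$ and $M$, and they will form a \emph{five-cycle}. Number them so that $1$ belongs to $Q$, $2$ and $3$ to $C$, and $4$ and $5$ to $M$. A light that lies in only one of the closed gaps can serve only the demands of that gap. The closures of $Q,C,M$ meet only at the pinholes $t,x,y$, and these will be able to serve at most the pairs $\{1,2\}$, $\{3,4\}$, $\{5,1\}$ respectively. Together with the pairs $\{2,3\}$ of $C$ and $\{4,5\}$ of $M$ these are the edges of a pentagon, and two edges cannot cover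 five vertices. So three lights are needed.

The lid $D$ is what separates the demands $4$ and $5$. Without it, the gap above $V$ would be bounded by the side $xa_3$ of $B$, all of which is seen from its endpoint $x$. With it, the left end of the underside $e_1e_2$ of $D$ is hidden from $x$, and the right end is hidden from $y$, because $w$ sticks up between. The lid also brings the fourth light. Its two upper sides face the gap $N$. They need either a light of $\overline N$ other than $e_1,e_2$, which serves none of the demands $1$ to $5$, or both pinholes $e_1$ and $e_2$, which serve none of the demands $1,2,3$. In the first case three further lights are needed by the pentagon argument; in the second case two further lights are needed, because one light cannot serve all of $1,2,3$.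

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.29,yscale=0.31]
\fill[gray!40] (-22,-2.4) rectangle (26,0);
\draw (-22,0)--(26,0);
\filldraw[fill=gray!18] (0,0)--(8,4)--(4,12)--cycle;
\filldraw[fill=gray!18] (-20,0)--(2,6)--(2,29)--cycle;
\filldraw[fill=gray!18] (6,8)--(24,0)--(2,24)--cycle;
\filldraw[fill=gray!45] (5,12)--(2,14)--(3,16)--cycle;
\node at (4,5.3) {$V$};
\node at (-4,12) {$P$};
\node at (11.5,9) {$B$};
\node at (3.3,14) {\scriptsize $D$};
\node at (-4,1.7) {$Q$};
\node at (13,1.8) {$C$};
\node at (2.75,11) {\scriptsize $M$};
\node (n) at (9.5,24.5) {$N$};
\draw[thin] (n)--(2.6,18.3);
\node (e) at (10.5,21) {\small $e_3$};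
\draw[thin] (e)--(3,16);
\node[below] at (0,0) {\small $t$};
\node[below] at (-20,0) {\small $a_1$};
\node[below] at (24,0) {\small $a_2$};
\node[right] at (8,4) {\small $u$};
\node at (4.1,10.4) {\scriptsize $w$};
\node[right] at (6.1,8.3) {\small $x$};
\node[left] at (2,6.9) {\small $y$};
\node[right] at (5,12) {\small $e_1$};
\node[left] at (2,14) {\small $e_2$};
\node[left] at (2,24) {\small $a_3$};
\node[right] at (2,29) {\small $p$};
\node at (13,-1.3) {\small wall};
\end{tikzpicture}
\caption{The gadget. The triangles $V,P,B,D$ (shaded) and the wall touch only at $t,a_1,a_2,x,y,a_3,e_1,e_2$; at each of these points a vertex of one triangle lies inside a side of another. The labeled white regions $Q,C,M,N$ are the four gaps. The tip $p$ of the spike may be moved up arbitrarily far.}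
\label{fig:gadget}
\end{figure}

\subsection{Coordinates and contacts}

In coordinates $(X,Y)$ the wall occupies part of the half-plane $Y\le0$. For a parameter $H>24$ let
\begin{align*}
V&=(t,u,w):& t&=(0,0),& u&=(8,4),& w&=(4,12),\\
P&=(a_1,y,p):& a_1&=(-20,0),& y&=(2,6),& p&=(2,H),\\
B&=(x,a_2,a_3):& x&=(6,8),& a_2&=(24,0),& a_3&=(2,24),\\
D&=(e_1,e_2,e_3):& e_1&=(5,12),& e_2&=(2,14),& e_3&=(3,16).
\end{align*}
Only the tip $p$ depends on $H$.

Many of the verifications below are of one kind: a linear function is compared on two polygons by its values at the vertices. On a polygon it takes its extreme values at vertices, and in the interior it takes neither of them unless it is constant.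

The triangles $V,P,B$ meet the half-plane $Y\le0$ only in $t,a_1,a_2$ respectively, and $D$ does not meet it. The following table settles the six pairs. The values are listed at the vertices in the order given above. In each row the function is at most the number $c$ on the first triangle and at least $c$ on the second.
\[
\begin{array}{c|c|c|c|c|c}
\text{pair}&\text{function}&\text{values on the first}&\text{values on the second}&c&\text{common points}\\ \hline
V,P& Y-3X& 0,\,-20,\,0& 60,\,0,\,H-6&0&y\\
V,B& 2X+Y& 0,\,20,\,20& 20,\,48,\,28&20&x\\
P,B& X& -20,\,2,\,2& 6,\,24,\,2&2&a_3\\
D,B& 4X+Y& 32,\,22,\,28& 32,\,96,\,32&32&e_1\\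
P,D& X& -20,\,2,\,2& 5,\,2,\,3&2&e_2\\
V,D& 2X+3Y& 0,\,28,\,44& 46,\,46,\,54&46&\text{none}
\end{array}
\]
In the first five rows one of the two triangles attains $c$ only at the vertex named in the last column, and this vertex lies in the relative interior of the side of the other triangle on which $c$ is attained:
\[
y=\tfrac12(t+w)\in tw,\quad x=\tfrac12(u+w)\in uw,\quad a_3,e_2\in yp\ \ (6<14<24<H),\quad e_1=\tfrac34x+\tfrac14a_3\in xa_3 .
\]
In the last row the maximum on $V$ is $44<46$.

\subsection{The four gaps}

Consider the following open polygons; in brackets we name the triangle on whose side an edge lies.
\begin{itemize}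
\item $Q$ is the triangle $a_1ty$. Edges: $a_1t$ [wall], $ty$ [$V$], $ya_1$ [$P$].
\item $C$ is the quadrilateral $ta_2xu$: the open triangle $ta_2x$ minus the closed triangle $tux$. Edges: $ta_2$ [wall], $a_2x$ [$B$], $xu,ut$ [$V$].
\item $M$ is the pentagon $ywxe_1e_2$: the interior of the quadrilateral $K=yxe_1e_2$ minus the closed triangle $xwy$. Edges: $xw,wy$ [$V$], $ye_2$ [$P$], $e_2e_1$ [$D$], $e_1x$ [$B$].
\item $N$ is the quadrilateral $e_1a_3e_2e_3$: the open triangle $e_1a_3e_2$ minus $D$. Edges: $e_1e_3,e_3e_2$ [$D$], $e_2a_3$ [$P$], $a_3e_1$ [$B$].
\end{itemize}
Here $K$ is convex: its successive edge vectors are $(4,2),(-1,4),(-3,2),(0,-8)$, and consecutive ones have determinants $18,10,24,32>0$. Each removed triangle shares an edge with the outer polygon, and its third vertex is interior to the outer polygon: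
\begin{itemize}
\item at $u$ we have $Y>0$, $4X-3Y=20>0$ and $4X+9Y=68<96$;
\item at $w$ we have $X-2Y=-20<-10$, $4X+Y=28<32$, $2X+3Y=44<46$ and $X>2$;
\item at $e_3$ we have $4X+Y=28<32$, $X>2$ and $2X+3Y=54>46$.
\end{itemize}
So all four are interiors of simple polygons.

\emph{These regions are disjoint from the wall and from $V,P,B,D$.} All four lie in $Y>0$. For the triangles we argue region by region.
\begin{itemize}
\item $Q$. The function $3X-11Y$ has values $-60,-60,6-11H<-60$ on $P$ and $-60,0,-60$ at $a_1,t,y$; so it is at most $-60$ on $P$ and greater than $-60$ on $Q$. The function $Y-3X$ has values $60,0,0$ at $a_1,t,y$, so it is positive on $Q$, while it is at most $0$ on $V$. Since $2X+Y$ has values $-40,0,10$ at $a_1,t,y$, it is at most $10$ on $Q$ but at least $20$ on $B$. Finally $Y\le6$ on $Q$ and $Y\ge12$ on $D$.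
\item $C$. The function $4X-3Y$ has values $0,96,0$ at $t,a_2,x$, so it is positive on $C$. On $V$ it has values $0,20,-20$ and vanishes at $t$ and $x$, so the part of $V$ where it is nonnegative is the triangle $tux$, which was removed. The function $4X+9Y$ has values $96,96,224$ at $x,a_2,a_3$ and $0,96,96$ at $t,a_2,x$; so it is at least $96$ on $B$ and less than $96$ on $C$. On $C$ we have $0<Y<\frac43X$, so $Y<3X$, while $Y\ge3X$ on $P$. Finally $Y\le8$ on $C$ and $Y\ge12$ on $D$.
\item $M$. The function $X-2Y$ has values $-10,-10,-19,-26$ at $y,x,e_1,e_2$, so it is at most $-10$ on $K$. On $V$ it has values $0,0,-20$ and equals $-10$ at $x$ and $y$, so the part of $V$ where it is at most $-10$ is the triangle $xwy$, which was removed. At $y,x,e_1,e_2$ the function $4X+Y$ has values $14,32,32,22$, the function $X$ has values $2,6,5,2$, and $2X+3Y$ has values $22,36,46,46$. So on $M$ we have $4X+Y<32$, $X>2$ and $2X+3Y<46$, which excludes $B$, $P$ and $D$ respectively.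
\item $N$. At $e_1,a_3,e_2$ the function $4X+Y$ has values $32,32,22$, the function $X$ has values $5,2,2$, and $2X+3Y$ has values $46,76,46$. So on $N$ we have $4X+Y<32$, $X>2$ and $2X+3Y>46$, which excludes $B$, $P$ and $V$; and $D$ was removed.
\end{itemize}

\emph{The closures meet only as follows:}
\begin{equation}\label{eq:closures}
\overline Q\cap\overline C=\{t\},\quad \overline Q\cap\overline M=\{y\},\quad \overline C\cap\overline M=\{x\},\quad \overline M\cap\overline N=\{e_1,e_2\},\quad \overline N\cap(\overline Q\cup\overline C)=\emptyset .
\end{equation}
\begin{itemize}
\item On $\overline Q$ we have $Y\ge3X$, and on $\overline C$ we have $0\le Y\le\frac43X$. Both hold only at $t$.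
\item On $\overline Q$ we have $X\le2$ with equality only at $y$, and on $\overline M$ we have $X\ge2$.
\item On $\overline M$ we have $X-2Y\le-10$. On $\overline C$ this function is at least $-10$, with equality only at $x$, as its values at $t,a_2,x$ are $0,24,-10$.
\item On $\overline M$ we have $2X+3Y\le46$. The set $\overline N$ is the union of the closed triangles $e_1a_3e_3$ and $a_3e_2e_3$, and $2X+3Y$ has values $46,46,76,54$ at $e_1,e_2,a_3,e_3$. So $2X+3Y\ge46$ on $\overline N$, with equality only at $e_1$ and $e_2$.
\item On $\overline N$ we have $Y\ge12$, and on $\overline Q\cup\overline C$ we have $Y\le8$.
\end{itemize}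

Let $R=\overline Q\cup\overline C\cup\overline M\cup\overline N$. Then $R\subset[-20,24]\times[0,24]$, and $R$ does not depend on $H$.

\subsection{Copies of the gadget}

\begin{definition}\label{def:copy}
A \emph{copy} of the gadget in a weak family consists, for some $H>24$, of an injective affine map $\varphi$, the members $\varphi(V),\varphi(P),\varphi(B),\varphi(D)$, and a member $E$, the \emph{wall}, such that
\begin{itemize}
\item[(i)] $E\subset\varphi(\{Y\le0\})$, and some side of $E$ contains $\varphi([-20,24]\times\{0\})$ in its relative interior;
\item[(ii)] no member other than these five meets $\varphi(R)$.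
\end{itemize}
\end{definition}

Other members may touch the spike $\varphi(P)$ outside $\varphi(R)$; this is how gadgets will be joined. The notions used here (contact, gap, seeing, generalized light) are affinely invariant, where a map acts on directions through its linear part, normalized. So we study a copy in the model coordinates, with $\varphi$ the identity.

In a copy, the contacts in $R$ are $t,a_1,a_2,x,y,a_3,e_1,e_2$. Indeed, by (ii) a contact in $R$ lies in two of the five members $V,P,B,D,E$; the pairs among $V,P,B,D$ are settled by the table, and $V,P,B$ meet $E$ exactly in $t,a_1,a_2$, while $D$ misses $E$. We now sort these eight points by region. On $\overline Q$ we have $X\le2$ with equality only at $y$, so its contacts are $a_1,t,y$. On $\overline C$ we have $0\le Y\le8$ and $Y\le\frac43X$, so its contacts are $t,a_2,x$. On $\overline M$ we have $X\ge2$, $X-2Y\le-10$ and $2X+3Y\le46$. This excludes $a_1$ and $t$ (first inequality), $a_2$ (second) and $a_3$ (third), and leaves $x,y,e_1,e_2$. On $\overline N$ we have $Y\ge12$, so its contacts are $e_1,e_2,a_3$. Hence the only vertices of the four regions that are not contacts are $u$ (of $C$), $w$ (of $M$) and $e_3$ (of $N$). At each of them the two edges of the region lie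 on the two sides of a member, $V$, $V$ and $D$ respectively. So $Q,C,M,N$ are gaps.

\begin{proposition}\label{prop:gadget}
If a finite set of generalized lights weakly illuminates a weak family containing a copy of the gadget, then at least four of the lights lie in $\varphi(R)$.
\end{proposition}

\begin{proof}
\emph{Step 1: six sides to which the pinhole lemma applies.} They are listed below with their gap, their line, and the contacts of the gap that are not endpoints of the side. The last column gives the value of the left-hand side of the equation at these contacts, which shows that they are off the line.
\[
\begin{array}{c|c|c|c}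
\text{side}&\text{gap}&\text{line}&\text{other contacts of the gap}\\ \hline
a_1y&Q&3X-11Y=-60&t:\,0\\
tu&C&X-2Y=0&a_2:\,24,\quad x:\,-10\\
xa_2&C&4X+9Y=96&t:\,0\\
e_1e_2&M&2X+3Y=46&x:\,36,\quad y:\,22\\
e_1e_3&N&2X+Y=22&e_2:\,18,\quad a_3:\,28\\
e_2e_3&N&Y-2X=10&e_1:\,2,\quad a_3:\,20
\end{array}
\]
In particular no contact is in the relative interior of such a side. Those endpoints that are contacts lie in the relative interiors of sides of other members: $a_1,t,a_2$ on the wall, $y\in tw$, $x\in uw$, $e_1\in xa_3$, $e_2\in yp$. None of our sides is contained in the line in question. The other endpoints $y,u,x$ of the sides that start on the wall have $Y>0$. The point $a_1$ is not on the line $Y=3X$ of $tw$; $a_2$ is not on the line $2X+Y=20$ of $uw$; $e_2$ and $e_3$, with $4X+Y=22$ and $28$, are not on the line $4X+Y=32$ of $xa_3$; and $e_1,e_3$ are not on the line $X=2$ of $yp$. So $(*)$ holds for all six sides.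

\emph{Step 2: seven demands.} Let $L$ be a finite weakly illuminating set. By Corollary~\ref{cor:pinhole}, $L$ must contain lights as follows. We take $A$ to be the relative interior of the side, or, where points $p_k$ are mentioned, a sequence of distinct points of the relative interior that converges to the indicated end.
\begin{enumerate}
\item (Side $a_1y$.) A light in $\overline Q$.
\item (Side $tu$.) A light in $\overline C$ with $X\ge2Y$. This is (H), since $V\subset\{X\le2Y\}$.
\item (Side $xa_2$, $p_k\to x$.) A light $\ell\in\overline C$ with $2X+Y\ge20$. Indeed, let $\ell$ see infinitely many $p_k$ and suppose that $2X+Y<20$ at $\ell$. Since $2X+Y>20$ at $p_k$, the segment $[p_k,\ell]$ crosses the line $2X+Y=20$ of $uw$. As $p_k\to x$, the crossing point tends to $x\in\operatorname{relint}(uw)$, where $\operatorname{int}V$ is locally the half-disc $2X+Y<20$. So for large $k$ the segment enters $\operatorname{int}V$, a contradiction.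
\item (Side $e_1e_2$, $p_k\to e_1$.) A light in $\overline M$ other than $y$. Indeed $Y-3X=-3<0$ at $e_1$, so for large $k$ the point $p_k$ is strictly on $V$'s side of the line of $tw$. The segment from $y\in\operatorname{relint}(tw)$ to $p_k$ then starts into $\operatorname{int}V$. So $y$ sees only finitely many $p_k$.
\item (Side $e_1e_2$, $p_k\to e_2$.) A light in $\overline M$ other than $x$. Indeed $2X+Y=18<20$ at $e_2$, so for large $k$ the point $p_k$ is strictly on $V$'s side of the line of $uw$. The segment from $x\in\operatorname{relint}(uw)$ to $p_k$ then starts into $\operatorname{int}V$. So $x$ sees only finitely many $p_k$.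
\item (Side $e_1e_3$.) A light in $\overline N$ with $2X+Y\ge22$. This is (H), since $2X+Y=18$ at the third vertex $e_2$ of $D$. In particular this light is not $e_2$.
\item (Side $e_2e_3$.) A light in $\overline N$ with $Y-2X\ge10$. This is (H), since $Y-2X=2$ at the third vertex $e_1$ of $D$. In particular this light is not $e_1$.
\end{enumerate}

\emph{Step 3: which light serves which demands.} We say that a light serves a demand if it has the property stated there. Only lights in $R$ serve any demand. By \eqref{eq:closures}, a light lies in more than one of the closed gaps only if it is one of $t,x,y,e_1,e_2$. So a light serves at most the following demands.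
\[
\begin{array}{l|l|l}
\text{light}&\text{at most the demands}&\text{reason}\\ \hline
t&1,2&t\in\overline Q\cap\overline C;\ 2X+Y=0<20\text{ excludes }3\\
x&3,4&x\in\overline C\cap\overline M;\ X=6<16=2Y\text{ excludes }2;\ 5\text{ excludes }x\\
y&1,5&y\in\overline Q\cap\overline M;\ 4\text{ excludes }y\\
e_1&4,5,6&e_1\in\overline M\cap\overline N;\ 7\text{ excludes }e_1\\
e_2&4,5,7&e_2\in\overline M\cap\overline N;\ 6\text{ excludes }e_2\\
\text{any other in }\overline Q&1&\\
\text{any other in }\overline C&2,3&\\
\text{any other in }\overline M&4,5&\\
\text{any other in }\overline N&6,7&
\end{array}
\]

\emph{Step 4: three lights are not enough.} Suppose that at most three lights of $L$ lie in $R$. Together they serve all seven demands. By the table, every light serves at most two of the demands $1$ to $5$.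

(a) If one of them is in $\overline N\setminus\{e_1,e_2\}$, it serves none of the demands $1$ to $5$. The others, at most two, serve at most four of these five demands, a contradiction.

(b) Otherwise demand $6$ requires $e_1$ and demand $7$ requires $e_2$. These serve none of the demands $1,2,3$, so a single remaining light serves all of $1,2,3$. No light in the table does, a contradiction.
\end{proof}

\section{A cluster: three gadgets around a pocket}\label{sec:cluster}

We now place three gadgets in the corridor $0\le Y\le8$, two standing on the line $Y=0$ and one hanging from the line $Y=8$, so that their spikes enclose a triangular pocket as in Figure~\ref{fig:cluster}. Each spike will be a thin triangle along a prescribed segment $[b_i,\tau_i]$, and the tip of each lies on a side of the next. Let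
\[
b_1=(-4,0),\quad b_2=(\tfrac72,0),\quad b_3=(2,8),\qquad
\tau_1=\alpha=(2,3),\quad \tau_2=\beta=(1,5),\quad \tau_3=\gamma=(0,2).
\]
Then
\[
\gamma=b_1+\tfrac23(\tau_1-b_1),\qquad \alpha=b_2+\tfrac35(\tau_2-b_2),\qquad \beta=b_3+\tfrac12(\tau_3-b_3),
\]
so $\gamma,\alpha,\beta$ lie in the relative interiors of $[b_1,\tau_1]$, $[b_2,\tau_2]$, $[b_3,\tau_3]$. Let $W$ be the open triangle $\alpha\beta\gamma$. Its edges satisfy
\begin{equation}\label{eq:edges}
\gamma\alpha\subset[b_1,\tau_1],\qquad \alpha\beta\subset[b_2,\tau_2],\qquad \beta\gamma\subset[b_3,\tau_3].
\end{equation}
Let $\lambda_i$ be the line directed from $b_i$ to $\tau_i$. Vectors normal to $\lambda_1,\lambda_2,\lambda_3$ and pointing to the left are $(-1,2),(-2,-1),(3,-1)$. Two vertices of $W$ lie on each $\lambda_i$, and the third is strictly to the left: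
\[
(\beta-b_1)\cdot(-1,2)=(\gamma-b_2)\cdot(-2,-1)=(\alpha-b_3)\cdot(3,-1)=5 .
\]
So $W$ lies strictly to the left of all three lines. The spike along $[b_i,\tau_i]$ will lie to the right of $\lambda_i$.

For small $\zeta>0$ put $H=1/\zeta$, $\epsilon_1=\epsilon_2=(1,0)$, $\epsilon_3=(-1,0)$, and
\[
\varphi_i(X,Y)=b_i+\zeta(X+20)\,\epsilon_i+Y v_i,\qquad v_i=\frac{(\tau_i-b_i)-22\zeta\,\epsilon_i}{H}.
\]
Then $\varphi_i(a_1)=\varphi_i(-20,0)=b_i$ and $\varphi_i(p)=\varphi_i(2,H)=\tau_i$. The second coordinates of $v_1,v_2,v_3$ are $3\zeta,5\zeta,-6\zeta$. So $\varphi_i$ is injective and orientation-preserving, and it maps the line $Y=0$ to the horizontal line through $b_i$ and the half-plane $Y>0$ to the corridor side of that line. Let $V_i,P_i,B_i,D_i,R_i$ be the images of $V,P,B,D,R$ under $\varphi_i$.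

The point of these maps is that $v_i=O(\zeta)$, so that the gadget shrinks toward $b_i$, while its tip stays at $\tau_i$. Indeed, the model points other than $p$ do not depend on $H$, so $V_i,B_i,D_i,R_i$, $\varphi_i(y)$ and $\varphi_i([-20,24]\times\{0\})$ lie within $O(\zeta)$ of $b_i$. Consequently $P_i$, the triangle with vertices $b_i,\varphi_i(y),\tau_i$, lies within $O(\zeta)$ of $[b_i,\tau_i]$.

Finally, let $S$ be the image of $\overline W$ under the homothety with ratio $\frac12$ about its centroid. The \emph{cluster} consists of the $13$ triangles $V_i,P_i,B_i,D_i$ $(i=1,2,3)$ and $S$.

\begin{lemma}\label{lem:cluster}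
For all sufficiently small $\zeta>0$ the following hold.
\begin{itemize}
\item[(a)] The triangles of the cluster and the sets $R_i$ lie in $[-5,5]\times[0,8]$. Any two triangles of the cluster share at most one point, and each of them meets each of the lines $Y=0$ and $Y=8$ in at most one point.
\item[(b)] The sets $R_1,R_2,R_3,\overline W$ are pairwise disjoint, and $R_i$ meets no triangle of the cluster except $V_i,P_i,B_i,D_i$. The sets $R_1,R_2$ miss the line $Y=8$, and $R_3$ misses the line $Y=0$. The segment $\varphi_i([-20,24]\times\{0\})$ is contained in $[-5,5]\times\{0\}$ for $i=1,2$ and in $[-5,5]\times\{8\}$ for $i=3$.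
\item[(c)] Among the triangles of the cluster only $S$ meets $W$, and the edges of $W$ are contained in sides of $P_1,P_2,P_3$.
\end{itemize}
\end{lemma}

\begin{proof}
Throughout, $\zeta$ is small enough for the finitely many conditions that occur; in particular $H>24$.

\emph{Spikes and lines.} In the model, $y$ is strictly to the right of the line directed from $a_1$ to $p$, because $\det(p-a_1,\,y-a_1)=\det\bigl((22,H),(22,6)\bigr)=132-22H<0$. Since $\varphi_i$ preserves orientation, $P_i$ lies in the closed right half-plane of $\lambda_i$ and meets $\lambda_i$ exactly in its side $[b_i,\tau_i]$.

Next, $P_1$ lies in the closed left half-plane of $\lambda_2$ and meets $\lambda_2$ only in its tip $\alpha$. Indeed $\alpha\in\lambda_2$, while $(b_1-b_2)\cdot(-2,-1)=15>0$ and $\varphi_1(y)$ is close to $b_1$. In the same way $P_2$ lies to the left of $\lambda_3$ and meets it only in $\beta$, since $(b_2-b_3)\cdot(3,-1)=12.5>0$; and $P_3$ lies to the left of $\lambda_1$ and meets it only in $\gamma$, since $(b_3-b_1)\cdot(-1,2)=10>0$. Since $P_2,P_3,P_1$ lie to the right of $\lambda_2,\lambda_3,\lambda_1$ and contain $\alpha,\beta,\gamma$ respectively,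
\[
P_1\cap P_2=\{\alpha\},\qquad P_2\cap P_3=\{\beta\},\qquad P_3\cap P_1=\{\gamma\}.
\]

\emph{The roots are away from everything else.} For $j\neq i$ we have $b_i\notin[b_j,\tau_j]$: the point $b_1$ has first coordinate $-4$, while the other two segments have $X\ge0$; $b_2$ has $X=\frac72$, while the other two have $X\le2$; and $b_3$ has $Y=8$, while the other two have $Y\le5$. Also $b_i\notin\overline W$, since $\overline W\subset\{2\le Y\le5\}$. So for small $\zeta$ the sets $V_i,B_i,D_i,R_i$, which are close to $b_i$, are disjoint from $V_j,P_j,B_j,D_j,R_j$ for $j\ne i$, from $\overline W\supset S$, and from the line among $Y=0$, $Y=8$ that does not contain $b_i$.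

\emph{Proof of (c).} $W$ is strictly to the left of $\lambda_i$ and $P_i$ is weakly to the right. The triangles $V_i,B_i,D_i$ miss $\overline W$ by the previous paragraph. The statement about the edges is \eqref{eq:edges}.

\emph{Proof of (b).} All statements but the last are contained in the paragraph on the roots. The last one holds because $\varphi_i([-20,24]\times\{0\})$ is a horizontal segment of length $44\zeta$ with endpoint $b_i$.

\emph{Proof of (a).} The bounds on $X$ hold because $-4\le X\le\frac72$ on all the segments $[b_i,\tau_i]$ and on $\overline W$, and all the sets are within $O(\zeta)$ of these. The segments $[b_1,\tau_1],[b_2,\tau_2]$ have $Y\le5$, and $[b_3,\tau_3]$ has $Y\ge2$. So $P_1,P_2$ miss the line $Y=8$ and $P_3$ misses the line $Y=0$. The corresponding statements for $V_i,B_i,D_i,R_i$ were shown above, and $\varphi_i$ maps $Y\ge0$ to the corridor side. Hence all these sets lie in $0\le Y\le 8$. The triangles of the $i$th gadget meet the line through $b_i$ as in the model: $V_i,P_i,B_i$ in one point each and $D_i$ in none. The triangle $S$ lies in $\{2\le Y\le5\}$ and misses both lines.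

Two triangles of the same gadget share at most one point by the contact table. Two triangles of different gadgets are disjoint if at least one of them is not a spike, and two spikes share one point. Finally $S\subset W$ is disjoint from all others by (c).
\end{proof}

\section{The lower bound}\label{sec:final}

Fix $m\ge1$ and a $\zeta$ as in Lemma~\ref{lem:cluster}. Let $\mathcal F_0$ consist of the translates of the cluster by $(20j,0)$, $0\le j<m$, together with two \emph{walls}: the triangles with vertices
\[
(-10,0),\ (20m,0),\ (0,-100)\qquad\text{and}\qquad(-10,8),\ (20m,8),\ (0,108).
\]
These are $13m+2$ triangles.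

\begin{proposition}\label{prop:F0}
Let $\mathcal F$ be $\mathcal F_0$, possibly with finitely many pairwise disjoint triangles contained in $\{Y<-200\}$ added. Then $\mathcal F$ is a weak family, and every finite set of generalized lights that weakly illuminates it has at least $14m$ elements.
\end{proposition}

\begin{proof}
The translated clusters lie in the disjoint sets $[20j-5,20j+5]\times[0,8]$. The walls lie in $Y\le0$ and $Y\ge8$, so by Lemma~\ref{lem:cluster}(a) a triangle of a cluster shares at most one point with each wall. The walls are disjoint. The added triangles are pairwise disjoint and meet nothing else, because all members of $\mathcal F_0$ lie in $Y\ge-100$. With Lemma~\ref{lem:cluster}(a), any two members share at most one point.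

Each of the $3m$ translated gadgets is a copy of the gadget in the sense of Definition~\ref{def:copy}, with the bottom wall as $E$ for $i=1,2$ and the top wall for $i=3$. Since $[20j-5,20j+5]\subset(-10,20m)$ for $0\le j<m$, condition (i) follows from the last statement of Lemma~\ref{lem:cluster}(b). Condition (ii) follows from the rest of Lemma~\ref{lem:cluster}(b), as the other clusters and the added triangles are disjoint from $[20j-5,20j+5]\times[0,8]$. By Proposition~\ref{prop:gadget}, each of the $3m$ translates of the sets $R_i$ contains at least four lights.

Each of the $m$ translates of $W$ satisfies the hypotheses of Lemma~\ref{lem:pocket}: by Lemma~\ref{lem:cluster}(c) its edges lie on sides of members and only the corresponding translate of $S$, among the triangles of its cluster, meets it; the walls do not meet it since $\overline W\subset\{2\le Y\le5\}$, and neither do the other clusters and the added triangles. So each of the $m$ translates of $\overline W$ contains at least two lights.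

The $3m$ sets $R_i$ and the $m$ sets $\overline W$ so obtained are pairwise disjoint by Lemma~\ref{lem:cluster}(a),(b). The number of lights is therefore at least $4\cdot3m+2\cdot m=14m$.
\end{proof}

\begin{proof}[Proof of Theorems \ref{thm:main} and \ref{thm:strong}]
Let $\mathcal F$ be as in Proposition~\ref{prop:F0} and let $n$ be the number of its members. For $0<\varepsilon<1$ shrink every member about its centroid by the factor $1-\varepsilon$. The shrunken triangles lie in the pairwise disjoint interiors of the original ones, so they are pairwise disjoint. If for arbitrarily small $\varepsilon$ they could be illuminated with $14m-1$ lights, then by Lemma~\ref{lem:limit}, applied to a sequence of such $\varepsilon$ tending to $0$, the family $\mathcal F$ would be weakly illuminated by at most $14m-1$ generalized lights, contradicting Proposition~\ref{prop:F0}. So for all sufficiently small $\varepsilon$ the shrunken family consists of $n$ pairwise disjoint triangles and needs at least $14m$ lights.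

With $\mathcal F=\mathcal F_0$ and $n=13m+2$ this is Theorem~\ref{thm:main}.

For Theorem~\ref{thm:strong}, the bound is trivial for $2\le n\le14$, since its right-hand side is $0$. For $n\ge15$ put $m=\lfloor(n-2)/13\rfloor\ge1$, and let $\mathcal F$ be $\mathcal F_0$ with $n-13m-2$ pairwise disjoint triangles in $\{Y<-200\}$ added. We obtain
\[
f(n)\ \ge\ 14\left\lfloor\frac{n-2}{13}\right\rfloor\ \ge\ 14\cdot\frac{n-2-12}{13}\ =\ \frac{14}{13}\,(n-14).
\]
If $f(n)\le\alpha n+c$ for all $n$, dividing by $n$ and letting $n\to\infty$ gives $\alpha\ge14/13$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \url{https://github.com/krthk-22/Computational-Geometry}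
\end{thebibliography}

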